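\title{The rational compacta in the Hilbert cube do not form a coanalytic set}

\begin{abstract}
A compactum is rational if it becomes zero-dimensional after the removal of a countable set. We show that the family $\mathbf{R}$ of rational compacta in the Hilbert cube is not a coanalytic subset of the hyperspace $\mathcal{K}(I^\infty)$: there is a Borel map $T\mapsto X_T$ from trees on $\omega$ to compacta such that $X_T$ is rational if and only if $T$ has an infinite branch. We also determine the exact complexity of $\mathbf{R}$. It belongs to the class of sets defined by least fixed points of analytic monotone operators on $P(\omega)$, and every set of this class is a Borel preimage of it. Hence $\mathbf{R}$ is $\mathbf{\Delta}^1_2$ but lies outside the $\sigma$-algebra generated by the analytic sets. The same holds for the rational continua.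
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are separable and metrizable, and a \emph{compactum} is a compact metrizable space. A space is \emph{zero-dimensional} if it has a base of clopen sets; the empty space counts as zero-dimensional. A compactum $X$ is \emph{rational} if there is a countable set $E\subset X$ such that $X\setminus E$ is zero-dimensional. An arc is rational: remove the rational points of $[0,1]$. The square is not: in a rational compactum any two disjoint closed sets are separated by a countable closed set (Lemma~\ref{lem:sep}), whereas a closed set separating the left side of the square from the right side meets every horizontal segment.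

Every compactum embeds in the Hilbert cube $I^\infty$. The hyperspace $\mathcal{K}(I^\infty)$ of nonempty compact subsets of $I^\infty$, with the Vietoris topology (equivalently, the Hausdorff metric), is a Polish space that parametrizes all compacta, and one may ask how complicated the family $\mathbf{R}\subset\mathcal{K}(I^\infty)$ of rational compacta is as a subset of it. A subset of a Polish space $Y$ is \emph{analytic} if it is the projection of a Borel subset of $Y\times Y'$ for some Polish space $Y'$, and \emph{coanalytic} if its complement is analytic. The following question is posed in \cite{param}: \emph{is $\mathbf{R}$ a coanalytic subset of $\mathcal{K}(I^\infty)$?}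

There is a reason to expect a positive answer. Rationality amounts to the existence of countable compact separators. A compact set is uncountable exactly when it contains a nonempty perfect set, so ``$L$ is countable'' is a coanalytic condition, and the only trouble is the quantifier ``there is $L$''. Now a countable compact set is built up from finite sets by a transfinite recursion (the Cantor--Bendixson analysis), and one may hope to replace the quantifier by such a recursion, that is, by the least fixed point $\mathrm{lfp}(\Phi_X)$ of a monotone operator $\Phi_X$ on $P(\omega)$ attached to $X$. If the relation $n\in\Phi_X(C)$ is coanalytic, then $\{X:0\in\mathrm{lfp}(\Phi_X)\}$ is coanalytic, because its complement is defined by the analytic condition ``there is $C\not\ni0$ such that $n\in C$ or $n\notin\Phi_X(C)$ for every $n$''. The recursion can indeed be set up (Section~\ref{sec:upper}), but each step of it asks for the existence of an infinite sequence of choices, so the operator is analytic rather than coanalytic. Our results say that this existential quantifier cannot be removed.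

A \emph{tree} is a set $T\subset\omega^{<\omega}$ of finite sequences that contains the empty sequence and is closed under initial segments. The trees form a closed subspace $\mathrm{Tr}$ of $2^{\omega^{<\omega}}$. An \emph{infinite branch} of $T$ is an $x\in\omega^\omega$ all of whose finite initial segments lie in $T$.

\begin{theorem}\label{thm:main}
There is a Borel map $T\mapsto X_T$ from $\mathrm{Tr}$ to $\mathcal{K}(I^\infty)$ such that $X_T$ is rational if and only if $T$ has an infinite branch. Consequently, $\mathbf{R}$ is not a coanalytic subset of $\mathcal{K}(I^\infty)$.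
\end{theorem}

The same construction gives the exact complexity of $\mathbf{R}$. A set is $\mathbf{\Sigma}^1_2$ if it is the projection of a coanalytic set, $\mathbf{\Pi}^1_2$ if its complement is $\mathbf{\Sigma}^1_2$, and $\mathbf{\Delta}^1_2$ if it is both. A set $A\subset Y$ is a \emph{Borel preimage} of $\mathbf{R}$ if $A=\varphi^{-1}(\mathbf{R})$ for a Borel map $\varphi\colon Y\to\mathcal{K}(I^\infty)$.

\begin{theorem}\label{thm:exact}
Let $\mathbf{\Gamma}$ be the class of sets $\{y\in Y:0\in\mathrm{lfp}(\Phi_y)\}$, where $Y$ is Polish, each $\Phi_y\colon P(\omega)\to P(\omega)$ is monotone, and $\{(y,C,n):n\in\Phi_y(C)\}\subset Y\times2^\omega\times\omega$ is analytic. Then $\mathbf{R}\in\mathbf{\Gamma}$, and every $\mathbf{\Gamma}$ set in a Polish space is a Borel preimage of $\mathbf{R}$. Consequently $\mathbf{R}$ is $\mathbf{\Delta}^1_2$, but it is neither analytic nor coanalytic, nor even in the $\sigma$-algebra generated by the analytic sets. The same holds for the family of rational continua.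
\end{theorem}

Section~\ref{sec:fan} shows the geometric mechanism on one small space. Section~\ref{sec:systems} isolates its combinatorial content in the notion of a system, states the main proposition, which turns systems into compacta, and deduces Theorem~\ref{thm:main} from it. Sections~\ref{sec:construction}--\ref{sec:good} prove the proposition. Sections~\ref{sec:lower} and~\ref{sec:upper} prove Theorem~\ref{thm:exact}; they are not needed for Theorem~\ref{thm:main}.

\section{Preliminaries}\label{sec:prelim}

\subsection{Sequences and the space $Z$}
Elements of $\omega^{<\omega}$ are called \emph{nodes}. For a node $\sigma$ and a finite or infinite sequence $w$, the notation $\sigma\subset w$ means that $\sigma$ is an initial segment of $w$ (equality allowed); $|\sigma|$ is the length of $\sigma$, $w|n$ is the initial segment of length $n$, and the \emph{child} $\sigma k$ is $\sigma$ followed by $k\in\omega$. Two nodes are \emph{incomparable} if neither is an initial segment of the other. For sequences of the same length, $t\le s$ means $t(i)\le s(i)$ for all $i$. We put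
\[
\|\sigma\|=\sum_{i<|\sigma|}(\sigma(i)+1),\qquad\text{so that}\qquad \|\sigma k\|=\|\sigma\|+k+1 .
\]
Unlike the length, this norm tends to infinity along the children of a fixed node. K\"onig's lemma (an infinite finitely branching tree has an infinite branch) will be used in the following form.
\begin{itemize}
\item[(K)] Let $z\in\omega^\omega$ and let $S\subset\omega^{<\omega}$ be closed under initial segments. If for every $k$ there is $t\in S$ with $|t|=k$ and $t\le z|k$, then there is $x\in\omega^\omega$ with $x|k\in S$ for all $k$.
\end{itemize}
Indeed, $\{t\in S:t\le z|\,|t|\}$ is an infinite finitely branching tree.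

Let $Z=\omega^{<\omega}\cup\omega^\omega$, and identify $w\in Z$ with the set $\{\sigma\in\omega^{<\omega}:\sigma\subset w\}$, a point of $2^{\omega^{<\omega}}$. The image of $Z$ consists of all chains that contain $\emptyset$ and are closed under initial segments. This set is closed, so $Z$ is a compactum, and the cones $Z_\sigma=\{w\in Z:\sigma\subset w\}$ are clopen. The sets $Z_{w|n}$ form a neighborhood base at an infinite $w$. The sets $Z_\sigma\setminus\bigcup_{k<k_0}Z_{\sigma k}$, $k_0\in\omega$, form a neighborhood base at a node $\sigma$: a node $\tau\not\subset\sigma$ is either incomparable with $\sigma$, and then is not an initial segment of any element of $Z_\sigma$, or extends some $\sigma k$, and then is excluded once $k_0>k$. In particular $\sigma k\to\sigma$ as $k\to\infty$.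

\subsection{Least fixed points}\label{ss:lfp}
Let $D$ be a countable set and $\Phi\colon P(D)\to P(D)$ monotone, that is, $C\subset C'$ implies $\Phi(C)\subset\Phi(C')$. Call $C$ \emph{closed under $\Phi$} if $\Phi(C)\subset C$. The intersection $\mathrm{lfp}(\Phi)$ of all closed sets is the least closed set and satisfies $\Phi(\mathrm{lfp}(\Phi))=\mathrm{lfp}(\Phi)$. It is the union of the sets $\Phi^\alpha=\Phi(\bigcup_{\beta<\alpha}\Phi^\beta)$ over all ordinals $\alpha$. The \emph{stage} of $d\in\mathrm{lfp}(\Phi)$ is the least $\alpha$ with $d\in\Phi^\alpha$; thus $d\in\Phi(C)$, where $C$ is the set of elements of smaller stage.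

\subsection{The Borel structure of the hyperspace}

\begin{lemma}\label{lem:hyper}
The Borel $\sigma$-algebra of $\mathcal{K}(I^\infty)$ is generated by the sets $\{K:K\cap O\ne\emptyset\}$, $O$ open, and also by the sets $\{K:K\cap F\neq\emptyset\}$, $F$ closed. If $Y$ is Polish and $s_i\colon Y\to I^\infty$, $i\in\omega$, are Borel maps, then $y\mapsto\overline{\{s_i(y):i\in\omega\}}$ is Borel.
\end{lemma}

\begin{proof}
The Vietoris topology has the subbase consisting of the sets $\{K:K\cap O\ne\emptyset\}$ and $\{K:K\subset O\}$, and every open set is a countable union of finite intersections of subbasic sets. The complement of $\{K:K\subset O\}$ is $\{K:K\cap F\ne\emptyset\}$ with $F=I^\infty\setminus O$. By compactness $K$ meets $F$ if and only if it meets the open $1/n$-neighborhood of $F$ for every $n$, and $K$ meets an open set $O=\bigcup_nF_n$, $F_n$ closed, if and only if it meets some $F_n$. This gives the first assertion. For the second, the closure meets $O$ if and only if $s_i(y)\in O$ for some $i$.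
\end{proof}

\subsection{Countable separators}
A closed set $L\subset X$ \emph{separates} disjoint closed sets $A,B$ if $X\setminus L$ is the union of disjoint open sets $U\supset A$ and $V\supset B$. We use three standard facts about separable metrizable spaces: subspaces of zero-dimensional spaces are zero-dimensional; in a zero-dimensional space, disjoint closed sets lie in different pieces of a clopen partition; and a countable union of closed zero-dimensional subspaces is zero-dimensional (the countable sum theorem). By the first fact, closed subspaces of rational compacta are rational.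

\begin{lemma}\label{lem:sep}
Let $X$ be a compactum.
\begin{itemize}
\item[(a)] If any two distinct points of $X$ are separated by a countable closed set, then $X$ is rational.
\item[(b)] If $X$ is rational, then any two disjoint closed subsets of $X$ are separated by a countable closed set.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $F\subset X$ be closed and $x\notin F$. For $x'\in F$ take disjoint open sets $U_{x'}\ni x$ and $V_{x'}\ni x'$ such that $L_{x'}=X\setminus(U_{x'}\cup V_{x'})$ is countable. Then $\overline{U_{x'}}\cap V_{x'}=\emptyset$, so $\partial U_{x'}\subset L_{x'}$. Cover $F$ by finitely many $V_{x'}$ and intersect the corresponding $U_{x'}$. The result is an open neighborhood of $x$ whose closure misses $F$ and whose boundary lies in a finite union of sets $L_{x'}$. So the open sets with countable boundary form a base. Every base of a second countable space contains a countable base $(B_n)$. Put $E=\bigcup_n\partial B_n$, a countable set. The sets $B_n\setminus E=\overline{B_n}\setminus E$ are clopen in $X\setminus E$ and form a base of it.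

(b) Let $E$ be countable with $D=X\setminus E$ zero-dimensional, and let $A,B$ be disjoint closed sets. Choose open $O_A\supset A$ and $O_B\supset B$ with disjoint closures, and a clopen partition $D=D_A\sqcup D_B$ of $D$ with $D\cap\overline{O_A}\subset D_A$ and $D\cap\overline{O_B}\subset D_B$. Neither of the sets $A\cup D_A$, $B\cup D_B$ meets the closure of the other: $D_B$ misses the open set $O_A\supset A$, $D_A$ misses $O_B\supset B$, and $D_A,D_B$ are closed in $D$. In a metric space two such sets lie in disjoint open sets $U,V$ (compare the distances to the two sets). Then $L=X\setminus(U\cup V)$ is closed and contained in $E$.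
\end{proof}

\section{How a cut propagates}\label{sec:fan}

By Lemma~\ref{lem:sep}, rationality is a question about cutting a space along a countable set. Let $U,V$ be disjoint open subsets of a space and $L$ the rest. Call an arc \emph{crossed} if it meets both $U$ and $V$; by connectedness it then meets $L$. Being crossed is contagious: in the comb $(\omega+1)\times[-1,1]$, if $(\omega,u)\in U$ and $(\omega,v)\in V$, then $(m,u)\in U$ and $(m,v)\in V$ for all large $m$, so almost all teeth are crossed. If each crossed tooth is in turn a limit of new teeth, the cut spreads along a Cantor set of branches and $L$ is uncountable. The way to stop this is to let many teeth share one point, which then cuts them all. The following example shows how much freedom such a cut has. For $f\colon\omega^{<\omega}\to\omega$ let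
\[
[f]=\{s\in\omega^{<\omega}: s(i)\ge f(s|i)\text{ for all }i<|s|\}.
\]
The set $[f]$ is a tree, and for $s\in[f]$ we have $sm\in[f]$ if and only if $m\ge f(s)$.

\begin{example}[the fan]\label{ex:fan}
Put $\rho_s=2^{-\|s\|-1}$, $r_\emptyset=1$, $r_{sm}=\rho_s$, and $r_w=0$ for infinite $w$. Let $W^0=\{(w,t)\in Z\times[-1,1]:|t|\le r_w\}$. The teeth $\{sm\}\times[-\rho_s,\rho_s]$ converge, as $m\to\infty$, to a middle part of the tooth over $s$. Think of $Z\times\{0\}$ as glued to one point $o$. A cut with separator $\{o\}$ is a pair of disjoint open sets $U,V\subset W^0$ with union $\{t\ne0\}$; let $\mathcal{C}$ be the set of nodes whose tooth is crossed.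

(a) \emph{If $\emptyset\in\mathcal{C}$, then $[f]\subset\mathcal{C}$ for some $f$.} Each half tooth is connected and lies in $U$ or in $V$. If $s\in\mathcal{C}$, the points $(s,-\rho_s)$ and $(s,\rho_s)$ lie on different sides, hence so do $(sm,-\rho_s)$ and $(sm,\rho_s)$ for all $m$ from some $f(s)$ on. Put $f(s)=0$ for $s\notin\mathcal{C}$ and induct on $|s|$.

(b) \emph{For every $f$ there is a cut with $\mathcal{C}=[f]$.} Let $V=\{(s,t):s\in[f],\ t>0\}$ and let $U$ consist of all other points with $t\neq0$. If $s\notin[f]$, no extension of $s$ is in $[f]$, so the open set $\{(w,t):w\in Z_s,\ t\ne0\}$ lies in $U$. If $s\in[f]$ and $t\neq0$, take $m_0\ge f(s)$ with $2^{-m_0}<|t|/2$ and consider $(w',t')$ with $w'\in Z_s\setminus\bigcup_{m<m_0}Z_{sm}$ and $|t'-t|<|t|/2$. If $w'$ properly extended some $sm$, then $|t'|\le\rho_{sm}<2^{-m_0}<|t'|$. So $w'=s$ or $w'=sm$ with $m\ge f(s)$; thus $w'\in[f]$, and $(w',t')$ lies on the same side as $(s,t)$.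
\end{example}

So a cut at $o$ may discard finitely many children of each crossed tooth, and no more. Now let a tree $T$ be given, choose a set $T^*$ of nodes such that $[f]\subset T^*$ for some $f$ exactly when $T$ has an infinite branch, and let an \emph{obstacle} accumulate on each tooth $s\notin T^*$: a sequence of spaces, not glued at $o$, that is crossed whenever the tooth is. If $T$ has a branch, a cut can avoid all obstacles; otherwise it cannot. What should the obstacle be? When $T$ has no branch it should be expensive to cross. When $T$ has a branch it must still be rational, being a closed subspace of the space we want to be rational. The one object that has both properties is the space itself, so the construction must be recursive. For the same reason, copies of the space must accumulate on the teeth away from $o$, to penalize cuts made elsewhere; and since those copies have to be cut cheaply near prescribed places when the space is rational, each of them needs many points like $o$, more and more densely.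

\section{Systems and the proof of Theorem~\ref{thm:main}}\label{sec:systems}

We allow several types of copies and several kinds of gluing points. Theorem~\ref{thm:main} needs one of each; the generality is used in Section~\ref{sec:lower} and costs nothing in the proofs.

\begin{definition}
A \emph{system} consists of a countable set $M=\{b_j:j\ge1\}$ of \emph{types}, enumerated with repetitions allowed, a \emph{root type} $a_0\in M$, a countable set of \emph{kinds}, a finite nonempty set $K(a)$ of kinds for each $a\in M$, and a set $\mathrm{Ex}(\kappa,s)\subset M$ of \emph{exit types} for each kind $\kappa$ and each $s\in\omega^{<\omega}$. The set $\mathcal{G}$ of \emph{good} types is the least fixed point of the monotone operator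
\[
\Theta(H)=\{a\in M:\ \exists\kappa\in K(a)\ \exists f\ \forall s\in[f]\quad\mathrm{Ex}(\kappa,s)\subset H\}.
\]
The other types are \emph{bad}. The \emph{rank} of a good type is its stage.
\end{definition}

For each good $a$ we fix $\kappa^a\in K(a)$ and $f^a$ such that, for all $s\in[f^a]$, the set $\mathrm{Ex}(\kappa^a,s)$ consists of good types of rank smaller than that of $a$. In the picture of Section~\ref{sec:fan}, a copy of type $a$ has fans of the kinds in $K(a)$, and the tooth $s$ of a fan of kind $\kappa$ carries obstacles of the types in $\mathrm{Ex}(\kappa,s)$. To cut the copy one chooses a kind and a function $f$, and is then left with the obstacles on the teeth $s\in[f]$. A type is good when this process can be made well-founded.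

\begin{proposition}\label{prop:main}
To each system one can associate a compactum $X\subset I^\infty$ such that:
\begin{itemize}
\item[(A)] if all types are good, then $X$ is rational;
\item[(B)] if the root type is bad, then $X$ is not rational;
\item[(C)] if $M$ with its enumeration, $a_0$ and the set of kinds are fixed, while $K_y(a)$ and $\mathrm{Ex}_y(\kappa,s)$ depend on a point $y$ of a Polish space $Y$ so that all sets $\{y:\kappa\in K_y(a)\}$ and $\{y:b\in\mathrm{Ex}_y(\kappa,s)\}$ are Borel, then $y\mapsto X_y$ is Borel.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]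
A function $f$ imposes only lower bounds on the entries of $s$, so we pass from $T$ to its upward closure
\[
T^*=\{s\in\omega^{<\omega}:\ \exists t\in T\ \ |t|=|s|,\ t\le s\}.
\]
We claim that $[f]\subset T^*$ for some $f$ if and only if $T$ has an infinite branch. If $x$ is a branch of $T$, put $f(s)=x(|s|)$; every $s\in[f]$ satisfies $x|\,|s|\le s$, so $s\in T^*$. If $[f]\subset T^*$, define $z\in\omega^\omega$ by $z(i)=f(z|i)$; then $z|k\in[f]\subset T^*$ for all $k$, and (K) with $S=T$ gives a branch of $T$.

Consider the system with one type $*$ and one kind $\kappa$, with $K(*)=\{\kappa\}$, $\mathrm{Ex}(\kappa,s)=\emptyset$ for $s\in T^*$ and $\mathrm{Ex}(\kappa,s)=\{*\}$ for $s\notin T^*$. The type $*$ is good if and only if $*\in\Theta(\emptyset)$, for otherwise $\emptyset$ is closed under $\Theta$; and $*\in\Theta(\emptyset)$ means that $[f]\subset T^*$ for some $f$. So $*$ is good if and only if $T$ has an infinite branch, and by (A) and (B) this holds if and only if $X_T$ is rational. The condition $s\in T^*$ depends on finitely many memberships in $T$, so it is clopen in $T$, and $T\mapsto X_T$ is Borel by (C).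

The set of trees with an infinite branch is analytic and not Borel. By Suslin's theorem (a set that is both analytic and coanalytic is Borel) it is not coanalytic. Borel preimages of coanalytic sets are coanalytic, so $\mathbf{R}$ is not coanalytic.
\end{proof}

\section{The construction}\label{sec:construction}

Fix a system. Each node $\sigma$ will carry an arc $\{\sigma\}\times J_\sigma$. \emph{Free} nodes start new copies, with a fan at each of finitely many special points; \emph{bound} nodes are the further teeth of these fans.

\subsection{Node data}
Each node $\sigma$ receives a nondegenerate closed interval $J_\sigma\subset[0,1]$ with rational endpoints, a status (free or bound), a type $\theta_\sigma\in M$, a finite nonempty set $S_\sigma$ of rational \emph{special points}, a kind $\kappa_\sigma(p)$ for each $p\in S_\sigma$, a \emph{label} $\lambda_\sigma\in\omega^{<\omega}$ and a rational $\rho_\sigma>0$. Put $I_\sigma(p)=[p-\rho_\sigma,p+\rho_\sigma]$, and let $\operatorname{int}J_\sigma$ denote $J_\sigma$ without its endpoints. We maintain three conditions.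
\begin{itemize}
\item[(N1)] $\rho_\sigma\le2^{-\|\sigma\|}$, and the intervals $I_\sigma(p)$, $p\in S_\sigma$, are pairwise disjoint, contained in $\operatorname{int}J_\sigma$, and of length at most $\frac12|J_\sigma|$.
\item[(N2)] If $\sigma$ is free, then $\lambda_\sigma=\emptyset$, all $\kappa_\sigma(p)$ belong to $K(\theta_\sigma)$, and for every $\kappa\in K(\theta_\sigma)$ and $y\in J_\sigma$ there is $p\in S_\sigma$ with $\kappa_\sigma(p)=\kappa$ and $|p-y|\le2^{-\|\sigma\|}$.
\item[(N3)] If $\sigma$ is bound, then $S_\sigma=\{p_\sigma\}$, where $p_\sigma$ is the center of $J_\sigma$.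
\end{itemize}

Two choices are fixed once and for all. First, for a rational interval $J$, a finite nonempty set $K$ of kinds and $n\in\omega$, choose pairwise disjoint finite sets of rationals in $\operatorname{int}J$, one for each $\kappa\in K$, each of them $2^{-n}$-dense in $J$; let $S$ be their union, give each point the kind of the set to which it belongs, and choose a rational $\rho\le2^{-n}$ so small that the intervals $[p-\rho,p+\rho]$ are as in (N1). This is where the finiteness of $K(a)$ is used. The data $S_\sigma,\kappa_\sigma,\rho_\sigma$ of a free node are those chosen for $(J_\sigma,K(\theta_\sigma),\|\sigma\|)$; so a free node is determined by its interval and type, and satisfies (N1) and (N2). Second, for $J$ as above and a finite set $S$ of rationals, choose an enumeration of all nondegenerate closed intervals with rational endpoints and length at most $\frac12|J|$ that are contained in $J\setminus S$. The enumeration chosen for $(J_\sigma,S_\sigma)$ is denoted $(I_{\sigma,l})_{l\in\omega}$.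

The root $\emptyset$ is free, with interval $[0,1]$ and type $a_0$. Fix a bijection $k\leftrightarrow(i,j,m)$ between $\omega$ and $\omega^3$. If $S_\sigma=\{p_0<\dots<p_{q-1}\}$ and $k\leftrightarrow(i,j,m)$, the child $\sigma k$ is defined as follows (see Figure~\ref{fig:children}).
\begin{itemize}
\item If $i<q$ and $j=0$, it is a \emph{bound child at $p=p_i$}: it is bound, $J_{\sigma k}=I_\sigma(p)$, $S_{\sigma k}=\{p\}$, $\theta_{\sigma k}=\theta_\sigma$, $\kappa_{\sigma k}(p)=\kappa_\sigma(p)$, $\lambda_{\sigma k}=\lambda_\sigma m$, and $\rho_{\sigma k}=2^{-(k+1)}\rho_\sigma$.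
\item If $i<q$, $j\ge1$ and $b_j\in\mathrm{Ex}(\kappa_\sigma(p_i),\lambda_\sigma)$, it is an \emph{exit child at $p=p_i$}: it is free, $J_{\sigma k}=I_\sigma(p)$, and its type is $b_j$.
\item In the other cases it is an \emph{ordinary child}: it is free of type $\theta_\sigma$, and $J_{\sigma k}=I_{\sigma,i-q}$ if $i\ge q$, while $J_{\sigma k}=I_{\sigma,0}$ if $i<q$.
\end{itemize}
A \emph{child at $p$} is a bound or exit child at $p$. A bound child satisfies (N3) by definition, and (N1) because $\rho_{\sigma k}\le2^{-(k+1)}2^{-\|\sigma\|}=2^{-\|\sigma k\|}$, while $I_{\sigma k}(p)$ is concentric with $J_{\sigma k}$ and has length $2^{-k}\rho_\sigma\le\rho_\sigma=\frac12|J_{\sigma k}|$.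

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[very thick] (0,0)--(0,4);
\node[below] at (0,0) {$\sigma$};
\node[left] at (0,2.8) {$p$};
\fill (0,2.8) circle (2pt);
\foreach \x in {8,4.6,2.6,1.5,0.85,0.4} {\draw[thick] (\x,2.1)--(\x,3.5); \fill (\x,2.8) circle (2pt);}
\foreach \x in {6.8,3.9,2.15,1.2,0.62} {\draw[thick,dashed] (\x,2.1)--(\x,3.5);}
\foreach \x in {5.7,3.2,1.85,1.05,0.55,0.28} {\draw[thick] (\x,0.5)--(\x,1.6);}
\node[above] at (8,3.5) {bound};
\node[above] at (6.8,3.5) {exit};
\node[below] at (5.7,0.5) {ordinary};
\end{tikzpicture}
\caption{The arc over a node $\sigma$ (the coordinate $t$ is vertical) with a special point $p$, and three sequences of arcs over children of $\sigma$ that converge to subarcs of it. Bound and exit children at $p$ have the interval $I_\sigma(p)$; ordinary children have intervals that miss the special points. The marked points at height $p$, on $\sigma$ and on the bound children, are glued together; the exit children are not glued there.}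
\label{fig:children}
\end{figure}

We record the properties of children that are used later.
\begin{itemize}
\item[(C1)] $J_{\sigma k}\subset J_\sigma$ and $|J_{\sigma k}|\le\frac12|J_\sigma|$.
\item[(C2)] Every $y\in J_\sigma\setminus S_\sigma$ has a neighborhood in $J_\sigma$ that equals $J_{\sigma k}$ for infinitely many ordinary children $\sigma k$. (As $S_\sigma$ is finite, some $I_{\sigma,l}$ is a neighborhood of $y$ in $J_\sigma$; take $i=q+l$ and $j,m$ arbitrary.)
\item[(C3)] For $p\in S_\sigma$ and $m\in\omega$ there is exactly one bound child at $p$ with label $\lambda_\sigma m$. Its interval is $I_\sigma(p)$.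
\item[(C4)] For $p\in S_\sigma$ and $b\in\mathrm{Ex}(\kappa_\sigma(p),\lambda_\sigma)$, infinitely many exit children at $p$ have type $b$ (fix $j$ with $b_j=b$ and vary $m$). Their interval is $I_\sigma(p)$.
\item[(C5)] If $p\in S_\sigma$ and $\sigma k$ is not a child at $p$, then $p\notin J_{\sigma k}$. (Ordinary intervals miss $S_\sigma$, and $p\notin I_\sigma(p')$ for $p'\neq p$ by (N1).)
\end{itemize}

\subsection{Clusters}
Let $\sigma$ be free and $p\in S_\sigma$. Put $C_\emptyset=\sigma$, and let $C_{sm}$ be the bound child of $C_s$ at $p$ with label $sm$. We write $C_s^{\sigma,p}$ when necessary and call these nodes the \emph{cluster} of $(\sigma,p)$; it is the fan of Example~\ref{ex:fan}. By induction $p\in S_{C_s}$, $\lambda_{C_s}=s$, $\kappa_{C_s}(p)=\kappa_\sigma(p)$, $\theta_{C_s}=\theta_\sigma$ and $\rho_{C_{sm}}\le\frac12\rho_{C_s}$. The nodes between $\sigma$ and $C_s$ are the $C_{s'}$ with $s'\subset s$. Every bound node $\tau$ equals $C_s^{\sigma,p}$ for a unique triple $(\sigma,p,s)$, with $s\ne\emptyset$: the node $\sigma$ is the longest free initial segment of $\tau$, $p=p_\tau$ and $s=\lambda_\tau$. Let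
\[
P(\sigma,p)=\{w\in Z_\sigma:\text{every node }\tau\text{ with }\sigma\subset\tau\subset w\text{ is some }C_s^{\sigma,p}\}.
\]
This set is obtained from $Z_\sigma$ by removing cones, so it is closed. Its finite elements are exactly the $C_s$, and $\sigma$ is the longest free initial segment of each $w\in P(\sigma,p)$. The sets $\hat P(\sigma,p)=P(\sigma,p)\times\{p\}$ are called \emph{glued sets}. They are pairwise disjoint, since a point $(w,t)$ of $\hat P(\sigma,p)$ determines $p=t$ and $\sigma$.

\subsection{The space before and after gluing}
For infinite $w$ let $J_w=\bigcap_nJ_{w|n}$, a singleton by (C1). (Without the halving in (C1) there could be uncountably many disjoint arcs over infinite sequences.) Let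
\[
W=\{(w,t)\in Z\times[0,1]:t\in J_w\},\qquad W_\sigma=W\cap(Z_\sigma\times[0,1]).
\]
If $(w,t)\in W_\sigma$, then $t\in J_\sigma$. The set $W$ is compact: if $(w_n,t_n)\to(w,t)$ with $(w_n,t_n)\in W$ and $\tau\subset w$ is a node, then eventually $w_n\in Z_\tau$, so $t_n\in J_\tau$ and $t\in J_\tau$. Each $W_\sigma$ is clopen in $W$, and $\hat P(\sigma,p)\subset W$ because $p\in J_{C_s}$ for all $s$. A point of $W_\sigma$ at height $p$ can leave the cluster only through an exit.

\begin{lemma}\label{lem:exit}
Let $\sigma$ be free, $p\in S_\sigma$, $(w,p)\in W_\sigma$ and $w\notin P(\sigma,p)$. Then the shortest node $\tau'$ with $\sigma\subset\tau'\subset w$ that is not in the cluster of $(\sigma,p)$ is an exit child at $p$ of some $C_s$. In particular $\tau'$ is free and $Z_{\tau'}\cap P(\sigma,p)=\emptyset$.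
\end{lemma}

\begin{proof}
The node $\tau'$ is a child of some $C_s$, and $p\in J_{\tau'}$. By (C5) it is a child at $p$, and it is not bound, since the bound children of $C_s$ at $p$ are the $C_{sm}$.
\end{proof}

To realize the gluing inside a fixed Hilbert cube we write down coordinates. Define $e\colon W\to[0,1]\times[0,1]^{\omega^{<\omega}}=I^\infty$ by the coordinates $t$ and $h_\tau$, $\tau\in\omega^{<\omega}$, where
\[
h_\tau(w,t)=\begin{cases}1_{Z_\tau}(w)&\text{if $\tau$ is free,}\\ 1_{Z_\tau}(w)\,|t-p_\tau|&\text{if $\tau$ is bound.}\end{cases}
\]
The map $e$ is continuous. Put $X=e(W)$.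

\begin{lemma}\label{lem:glue}
For $x,x'\in W$, $e(x)=e(x')$ if and only if $x=x'$ or $x,x'$ lie in the same glued set.
\end{lemma}

\begin{proof}
We first show that each $h_\tau$ is constant on $\hat P(\sigma,p)$; the coordinate $t$ is. If $P(\sigma,p)\cap Z_\tau=\emptyset$, then $h_\tau=0$ there. Otherwise take $w\in P(\sigma,p)\cap Z_\tau$; the nodes $\sigma,\tau\subset w$ are comparable. If $\tau\subset\sigma$, then $P(\sigma,p)\subset Z_\tau$ and $h_\tau$ equals $1$ or $|p-p_\tau|$ on $\hat P(\sigma,p)$. If $\sigma\subsetneq\tau$, then $\tau=C_s^{\sigma,p}$ is bound with $p_\tau=p$, so $h_\tau=0$ on $\hat P(\sigma,p)$.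

Conversely, let $e(w,t)=e(w',t')$ with $(w,t)\ne(w',t')$. Then $t=t'$ and $w\ne w'$, so after an interchange there is a node $\tau$ with $w\in Z_\tau$, $w'\notin Z_\tau$. The coordinates $h_\beta$ with $\beta$ free show that $w$ and $w'$ have the same free initial segments. Since $h_\tau(w,t)=h_\tau(w',t)=0$, the node $\tau$ is bound and $t=p_\tau$. Write $\tau=C_s^{\sigma,p}$, so $t=p$ and $w,w'\in Z_\sigma$. Suppose $w\notin P(\sigma,p)$ and take $\tau'\subset w$ from Lemma~\ref{lem:exit}. The nodes between $\sigma$ and $\tau$ are in the cluster, so $\tau'\not\subset\tau$ and hence $\tau\subsetneq\tau'$. As $\tau'$ is free, $w'\in Z_{\tau'}\subset Z_\tau$, a contradiction. So $w\in P(\sigma,p)$. If $w'\notin P(\sigma,p)$, Lemma~\ref{lem:exit} gives a free $\tau'\subset w'$ with $w\notin Z_{\tau'}$, again a contradiction.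
\end{proof}

A set $A\subset W$ is \emph{saturated} if it contains or misses each glued set; by Lemma~\ref{lem:glue} this means $A=e^{-1}(e(A))$. Disjoint saturated sets have disjoint images, and the image of a saturated open set $A$ is open in $X$, being the complement of the compact set $e(W\setminus A)$. For free $\tau$ the set $W_\tau=\{h_\tau=1\}$ is saturated.

\subsection{Borel dependence: proof of (C)}
The data of a node take values in a fixed countable set. The map $y\mapsto K_y(a)$ into the countable set of finite sets of kinds is Borel, since $K_y(a)=K$ is a countable conjunction of Borel conditions. By induction on length, the data of each node are Borel functions of $y$: on the Borel set where the data of $\sigma$ have a given value, the data of $\sigma k$ are determined by the truth value of one statement $b_j\in\mathrm{Ex}_y(\kappa,s)$ with fixed $j,\kappa,s$, by the set $K_y(\theta_{\sigma k})$, and by the two fixed choices.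

For a node $\sigma$ with $J_\sigma=[u,v]$ and a rational $r\in[0,1]$ let $t_{\sigma,r}=u+r(v-u)$. The points $(\sigma,t_{\sigma,r})$ are dense in each arc $\{\sigma\}\times J_\sigma$, and the point of $W$ over an infinite $w$ is the limit of the points $(w|n,t_{w|n,0})$. So $X_y$ is the closure of the countably many points $e(\sigma,t_{\sigma,r})$. The coordinate $h_\tau$ of such a point depends only on the data of $\sigma$ and $\tau$, so the point is a Borel function of $y$. Lemma~\ref{lem:hyper} shows that $y\mapsto X_y$ is Borel. \qed

\section{A bad root type gives a nonrational space}\label{sec:bad}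

We prove (B). Let $a_0$ be bad and suppose that $X$ is rational. The points $e(\emptyset,0)$ and $e(\emptyset,1)$ differ in the coordinate $t$, so by Lemma~\ref{lem:sep}(b) there is a countable closed set $L_0\subset X$ with $X\setminus L_0=U_0\sqcup V_0$, $U_0,V_0$ open, $e(\emptyset,0)\in U_0$, $e(\emptyset,1)\in V_0$. Let $L,U,V\subset W$ be the preimages under $e$. A node $\tau$ is \emph{crossed} if the arc $\{\tau\}\times J_\tau$ meets both $U$ and $V$; it then meets $L$.

The children of $\tau$ see only short subintervals of $J_\tau$, so we must know where the arc is crossed. A point $y\in J_\tau$ is a \emph{pivot} of $\tau$ if every neighborhood of $y$ in $J_\tau$ contains $u,v$ with $(\tau,u)\in U$ and $(\tau,v)\in V$. A crossed node has a pivot. Indeed, $e$ is injective on the arc, so $L$ meets it in a countable set; hence the closures of the traces of $U$ and $V$, both nonempty, cover the arc, and by connectedness they intersect.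

\begin{lemma}\label{lem:spread}
Let $y$ be a pivot of $\tau$ and let the interval $I\subset J_\tau$ be a neighborhood of $y$ in $J_\tau$. Then $\tau k$ is crossed for all but finitely many $k$ with $J_{\tau k}=I$.
\end{lemma}

\begin{proof}
Choose $u,v\in I$ with $(\tau,u)\in U$, $(\tau,v)\in V$. For $k$ with $J_{\tau k}=I$ the points $(\tau k,u)$, $(\tau k,v)$ belong to $W$, and since $\tau k\to\tau$ they lie in $U$ and $V$ when $k$ is large.
\end{proof}

\begin{lemma}\label{lem:branch}
If $\tau$ is free, crossed and of bad type, then infinitely many pairwise incomparable proper extensions of $\tau$ are free, crossed and of bad type.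
\end{lemma}

\begin{proof}
Distinct children of one node are incomparable, so it suffices to find a node $\beta\supset\tau$ with infinitely many free crossed children of bad type. If a node $\beta$ with $\theta_\beta=\theta_\tau$ has a pivot outside $S_\beta$, then (C2) and Lemma~\ref{lem:spread} give infinitely many crossed ordinary children of $\beta$, which are free of the bad type $\theta_\tau$. This settles the case when $\tau$ has a pivot outside $S_\tau$.

So let $p\in S_\tau$ be a pivot of $\tau$, and put $\kappa=\kappa_\tau(p)$, $C_s=C_s^{\tau,p}$ and $\mathcal{C}=\{s:C_s\text{ is crossed}\}\ni\emptyset$. If some $C_s$ with $\emptyset\ne s\in\mathcal{C}$ has a pivot other than $p$, we are done by the first paragraph, as $S_{C_s}=\{p\}$ and $\theta_{C_s}=\theta_\tau$. Otherwise $p$ is a pivot of $C_s$ for every $s\in\mathcal{C}$, and we argue as in Example~\ref{ex:fan}(a). The interval $I_{C_s}(p)$ is a neighborhood of $p$ in $J_{C_s}$, so by (C3) and Lemma~\ref{lem:spread}, for each $s\in\mathcal{C}$ there is $f(s)$ with $sm\in\mathcal{C}$ for all $m\ge f(s)$. Put $f(s)=0$ for $s\notin\mathcal{C}$. Then $[f]\subset\mathcal{C}$ by induction on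 length. Since $\theta_\tau\notin\mathcal{G}=\Theta(\mathcal{G})$ and $\kappa\in K(\theta_\tau)$, there are $s\in[f]$ and a bad type $b\in\mathrm{Ex}(\kappa,s)$. By (C4) and Lemma~\ref{lem:spread}, infinitely many exit children of $C_s$ at $p$ of type $b$ are crossed.
\end{proof}

The root is free, crossed and of bad type. By Lemma~\ref{lem:branch} choose free crossed nodes $\sigma_\eta$ of bad type, $\eta\in2^{<\omega}$, with $\sigma_\emptyset=\emptyset$ and $\sigma_{\eta0},\sigma_{\eta1}$ incomparable extensions of $\sigma_\eta$. For $\xi\in2^\omega$ the sets $e(L\cap W_{\sigma_{\xi|n}})$, $n\in\omega$, are nonempty, compact and decreasing, so they have a common point, which lies in $L_0$. For $\xi\ne\xi'$ these points differ, because for large $n$ the sets $W_{\sigma_{\xi|n}}$ and $W_{\sigma_{\xi'|n}}$ are disjoint and saturated. (This is why the nodes have to be free: incomparable bound nodes of one cluster can be crossed at the same point of $X$.) So $L_0$ is uncountable, a contradiction. This proves (B). \qed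

\section{Good types give a rational space}\label{sec:good}

We build separators in $W$, piece by piece, in a way compatible with the gluing.

\begin{definition}
A \emph{cut} of $W_\tau$ is a partition $W_\tau=U\sqcup L\sqcup V$ such that $U$ and $V$ are open, $e(L)$ is countable, and for each glued set $\hat P$ the set $\hat P\cap W_\tau$ lies in one of $U,L,V$. A point $(w,t)$ is \emph{sorted at $y$} if $t<y$ and $(w,t)\in U$, or $t>y$ and $(w,t)\in V$.
\end{definition}

In a system without exit types (in the proof of Theorem~\ref{thm:main}, the case $T=\omega^{<\omega}$) free nodes are easy to cut: for $p\in S_\sigma$, Lemma~\ref{lem:exit} says that $W_\sigma\cap\{t=p\}=\hat P(\sigma,p)$, so sorting everything else at $p$ gives a cut whose separator is one point of $X$. In general we discard the teeth outside $[f]$, as in Example~\ref{ex:fan}(b), and cut the remaining exit children by induction on the rank. An exit child $\tau$ need not have $p$ as a special point, so it is cut only near $p$. The error is of order $2^{-\|\tau\|}$ by (N1) and (N2), and it tends to $0$ along the children of each node; this is what makes $U$ and $V$ open.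

\begin{lemma}\label{lem:free}
Let $\sigma$ be a free node of good type and $y\in J_\sigma$. Then $W_\sigma$ has a cut in which every point $(w,t)$ with $|t-y|>2^{1-\|\sigma\|}$ is sorted at $y$.
\end{lemma}

\begin{proof}
We induct on the rank of $a=\theta_\sigma$. By (N2) choose $p\in S_\sigma$ of kind $\kappa^a$ with $|p-y|\le2^{-\|\sigma\|}$. We construct a cut in which all points with $|t-p|>\rho_\sigma$ are sorted at $p$. This suffices: if $t<y-2^{1-\|\sigma\|}$, then $t<p-2^{-\|\sigma\|}\le p-\rho_\sigma$, and symmetrically on the right.

Let $f=f^a$ and $C_s=C_s^{\sigma,p}$. If $s\in[f]$ and $\tau$ is an exit child of $C_s$ at $p$, its type lies in $\mathrm{Ex}(\kappa^a,s)$, so it is good of smaller rank, and $p\in J_\tau$. By induction fix a cut $(U_\tau,L_\tau,V_\tau)$ of $W_\tau$ such that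
\begin{equation}\label{eq:star}
\text{points of $W_\tau$ with $|t-p|>2^{1-\|\tau\|}$ are sorted at $p$.}
\end{equation}

\emph{Definition of the cut.} Let $(w,t)\in W_\sigma$. The set $\{s\in[f]:C_s\subset w\}$ is a chain containing $\emptyset$.
\begin{itemize}
\item[(0)] If the chain is infinite, then $w\in P(\sigma,p)$ is infinite and $t=p$. Put $(w,t)$ into $L$.
\end{itemize}
Otherwise let $s=s(w)$ be its longest element. Either $w=C_s$, or $C_sk\subset w$ for a unique $k$.
\begin{itemize}
\item[(1)] If $w=C_s$, sort $(w,t)$ at $p$ when $t\ne p$, and put $(C_s,p)$ into $L$.
\item[(2)] If $C_sk$ is not a child at $p$, sort $(w,t)$ at $p$. By (C5), $p\notin J_{C_sk}$, so all of $W_{C_sk}$ goes to one side.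
\item[(3)] If $\tau=C_sk$ is an exit child at $p$, use $(U_\tau,L_\tau,V_\tau)$.
\item[(4)] If $C_sk=C_{sm}$ is a bound child at $p$, then $sm\notin[f]$, that is, $m<f(s)$. Put $(w,t)$ into $L$ if it belongs to $\hat P(\sigma,p)$, and into $U$ otherwise.
\end{itemize}
In (2)--(4) the node $C_sk$ is not of the form $C_{s'}$ with $s'\in[f]$, so $s(w')=s$ for all $w'\in Z_{C_sk}$, and the whole clopen set $W_{C_sk}$ falls under the same rule. A point of $\hat P(\sigma,p)$ falls under (0), (1) with $t=p$, or (4), so $\hat P(\sigma,p)\subset L$. Thus $L$ is the union of $\hat P(\sigma,p)$ and countably many sets $L_\tau$, and $e(L)$ is countable.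

\emph{The other glued sets.} Let $\hat P(\sigma',p')\ne\hat P(\sigma,p)$ meet $W_\sigma$, say in $(w,p')$. Since $\sigma$ is free and $\sigma'$ is the longest free initial segment of $w$, we have $\sigma\subset\sigma'$. Let $\sigma'=\sigma$, so $p'\ne p$. Each $w\in P(\sigma,p')$ equals $\sigma$ or extends a bound child of $\sigma$ at $p'$; so $s(w)=\emptyset$, rule (1) or (2) applies, and all of $\hat P(\sigma,p')$ is sorted at $p$, at the constant height $p'$. Let $\sigma\subsetneq\sigma'$. Since $\sigma'$ is free, it is not an initial segment of any $C_s$. Hence for $w\in Z_{\sigma'}$ the sequence $s(w)=s$ is defined and constant, $C_s\subsetneq\sigma'$, and $\hat P(\sigma',p')\subset W_{C_sk}$ for the $k$ with $C_sk\subset\sigma'$. Under (2) this set lies on one side, under (3) we have a cut of $W_{C_sk}$, and under (4) the set lies in $U$ because it is disjoint from $\hat P(\sigma,p)$.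

\emph{Openness.} Under (2), (3), (4) the traces of $U$ and $V$ on the clopen set $W_{C_sk}$ are open; for (4) use that $\hat P(\sigma,p)$ is closed. It remains to consider a point $(C_s,t)$ with $s\in[f]$ and $t\ne p$. Let $\delta=|t-p|/2$. Choose $k_0$ with $2^{-k_0}<\delta$ and larger than the finitely many $k$ for which $C_sk=C_{sm}$ with $m<f(s)$. The set
\[
O=\Bigl\{(w',t')\in W:\ w'\in Z_{C_s}\setminus\bigcup_{k<k_0}Z_{C_sk},\ |t'-t|<\delta\Bigr\}
\]
is a neighborhood of $(C_s,t)$. On $O$ we have $|t'-p|>\delta$, and $t'$ is on the same side of $p$ as $t$. So it suffices to show that every $(w',t')\in O$ is sorted at $p$. As $t'\neq p$, rule (0) does not apply; let $s'=s(w')\supset s$. Under (1) and (2) the point is sorted by definition. Otherwise $w'\ne C_s$, so $C_sk\subset w'$ for some $k\ge k_0$. Under (3), the exit child $\tau$ of $C_{s'}$ with $\tau\subset w'$ extends $C_sk$, so $\|\tau\|\ge k+1$ and $2^{1-\|\tau\|}\le2^{-k}<\delta$; apply \eqref{eq:star}. Rule (4) cannot apply. If $s'=s$, it is excluded by the choice of $k_0$. If $s'\ne s$, then $C_sk=C_{sm}\subset C_{s'}$ for some $m$, and under (4) we would have $t'\in I_{C_{s'}}(p)$,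 whence $|t'-p|\le\rho_{C_{s'}}\le\rho_{C_{sm}}=2^{-(k+1)}\rho_{C_s}<\delta$.

\emph{Tolerance.} If $|t-p|>\rho_\sigma$, then $t\notin I_\sigma(p)$, so $w$ extends no child of $\sigma$ at $p$. Hence $s(w)=\emptyset$ and rule (1) or (2) applies.
\end{proof}

To separate two points of one arc we need to cut that arc exactly at a prescribed nonspecial point $y$. Bound descendants whose interval contains $y$ are cut at $y$ as well; their depth is bounded because the intervals shrink to a special point. Free children whose interval contains $y$ are handled by Lemma~\ref{lem:free}. Their types are arbitrary, and this is where all types have to be good.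

\begin{lemma}\label{lem:any}
Assume that all types are good. Let $\tau$ be any node and $y\in\operatorname{int}J_\tau\setminus S_\tau$. Then $W_\tau$ has a cut in which all points $(\tau,t)$ with $t\ne y$ are sorted at $y$, and in which, whenever $\tau=C_s^{\sigma',p'}$ (with $s=\emptyset$ allowed), all points of $\hat P(\sigma',p')\cap W_\tau$ are sorted at $y$.
\end{lemma}

\begin{proof}
Let $\mathcal{B}$ be the set of nodes $\beta\supset\tau$ such that $y\in J_\beta$ and all $\beta'$ with $\tau\subsetneq\beta'\subset\beta$ are bound. Then $\tau\in\mathcal{B}$. A node $\beta\in\mathcal{B}\setminus\{\tau\}$ is reached from $\tau$ by successive bound children at one point $p\in S_\tau$, namely the unique $p$ with $y\in I_\tau(p)$. The interval $J_\beta$ has center $p$ and radius at most $2^{-(|\beta|-|\tau|-1)}\rho_\tau$, since $\rho$ is at least halved at each bound child. As $y\ne p$, the members of $\mathcal{B}$ have bounded length. For $w\in Z_\tau$ let $\beta=\beta(w)$ be the longest member of $\mathcal{B}$ with $\beta\subset w$. For $(w,t)\in W_\tau$: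
\begin{itemize}
\item[(1)] If $w=\beta$, sort $(w,t)$ at $y$ when $t\neq y$, and put $(\beta,y)$ into $L$.
\item[(2)] If $\beta k\subset w$ and $y\notin J_{\beta k}$, sort $(w,t)$ at $y$; all of $W_{\beta k}$ goes to one side.
\item[(3)] If $\beta k\subset w$ and $y\in J_{\beta k}$, then $\beta k$ is free, because $\beta k\notin\mathcal{B}$. Use a fixed cut of $W_{\beta k}$ given by Lemma~\ref{lem:free} for the point $y$.
\end{itemize}
In (2) and (3), $\beta k\notin\mathcal{B}$, so no extension of $\beta k$ is in $\mathcal{B}$ and the clopen set $W_{\beta k}$ falls under one rule. The set $L$ consists of countably many points $(\beta,y)$ and the separators of countably many cuts, so $e(L)$ is countable. The points $(\tau,t)$ fall under (1).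

\emph{Openness} needs proof only at $(\beta,t)$ with $\beta\in\mathcal{B}$, $t\ne y$. Let $\delta=|t-y|/2$ and $2^{-k_0}<\delta$, and let $O$ be the set of $(w',t')\in W$ with $w'\in Z_\beta\setminus\bigcup_{k<k_0}Z_{\beta k}$ and $|t'-t|<\delta$. On $O$, $|t'-y|>\delta$ and $t'$ is on the same side of $y$ as $t$, so we show that each $(w',t')\in O$ is sorted at $y$. Under (1) and (2) it is. Under (3), let $\beta'=\beta(w')\supset\beta$ and $\beta'k'\subset w'$. Then $w'\neq\beta$, so $\beta k\subset w'$ with $k\ge k_0$, and $\beta k\subset\beta'k'$. Hence $2^{1-\|\beta'k'\|}\le2^{-k}<\delta$, and Lemma~\ref{lem:free} applies.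

\emph{Glued sets.} Let $(w,p')\in\hat P(\sigma',p')\cap W_\tau$; the nodes $\sigma',\tau\subset w$ are comparable. Suppose $\sigma'\subset\tau$. Then $\tau=C_s^{\sigma',p'}$ for some $s$, so $p'\in S_\tau$ and $p'\ne y$. All nodes $\beta'$ with $\tau\subsetneq\beta'\subset w$ are bound, so rule (3) does not apply to $(w,p')$, and this point is sorted at $y$. This holds for every point of $\hat P(\sigma',p')\cap W_\tau$, which therefore lies on one side; the last assertion of the lemma is proved as well. Suppose $\tau\subsetneq\sigma'$. Since $\sigma'$ is free, no member of $\mathcal{B}$ extends it. So $\beta(w)=\beta\subsetneq\sigma'$ is constant on $Z_{\sigma'}$, and $\hat P(\sigma',p')\subset W_{\beta k}$ for the $k$ with $\beta k\subset\sigma'$. Under (2) this set lies on one side, and under (3) we have a cut of $W_{\beta k}$.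
\end{proof}

\begin{lemma}\label{lem:global}
Let $(U,L,V)$ be a cut of $W_\tau$ as in Lemma~\ref{lem:any}. Add $W\setminus W_\tau$ to $U$ if $\tau$ is free, and to the side containing $(\tau,p_\tau)$ if $\tau$ is bound; call the resulting sets $U',V'$. Then $e(U')$ and $e(V')$ are disjoint open subsets of $X$ whose union has countable complement.
\end{lemma}

\begin{proof}
The sets $U',V'$ are disjoint and open with $W\setminus(U'\cup V')=L$, so it suffices to show that they are saturated. A glued set that lies in $W_\tau$ or misses it causes no problem, and for free $\tau$ there are no others. Let $\tau=C_s^{\sigma,p}$ be bound and let $\hat P(\sigma',p')$ meet $W_\tau$. Either $\tau\subset\sigma'$ and the set lies in $W_\tau$, or $\sigma'\subsetneq\tau$ and $\tau$ belongs to the cluster of $(\sigma',p')$, so that $(\sigma',p')=(\sigma,p)$. By Lemma~\ref{lem:any}, $\hat P(\sigma,p)\cap W_\tau$ lies on the side of its point $(\tau,p_\tau)$, and the rest of $\hat P(\sigma,p)$ was added to that side.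
\end{proof}

\begin{proof}[Proof of (A)]
By Lemma~\ref{lem:sep}(a) it suffices to separate $e(x)\ne e(x')$ by a countable closed set, where $x=(w,t)$ and $x'=(w',t')$. If exactly one of $w,w'$ extends some free node $\tau$, the saturated clopen set $W_\tau$ and its complement separate the points with empty separator. So let $w,w'$ have the same free initial segments. There are only finitely many, since otherwise $w=w'$ is infinite and $t=t'$. Let $\sigma$ be the longest one. All longer initial segments of $w$ are bound, so $w\in P(\sigma,p)$ for some $p\in S_\sigma$. If $w$ is infinite, or if $w$ is bound and $t=p_w$, then $x\in\hat P(\sigma,p)$ and we replace $x$ by $(\sigma,p)$ without changing $e(x)$. Treat $x'$ in the same way. Now each of $x,x'$ has the form $(\sigma,t)$, or $(\tau,t)$ with $\tau\supsetneq\sigma$ bound and $t\ne p_\tau$.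

If $w=w'=\tau$, then $t\ne t'$. Take $y\notin S_\tau$ strictly between $t$ and $t'$. In the cut of Lemma~\ref{lem:any}, $x$ and $x'$ lie on different sides, and Lemma~\ref{lem:global} gives the separator.

If $w\ne w'$, we may assume $w\not\subset w'$ after an interchange. Then $\tau=w$ is not $\sigma$, so it is bound, and $x'\notin W_\tau$. Take $y$ strictly between $t$ and $p_\tau$. In the cut of Lemma~\ref{lem:any}, $x=(\tau,t)$ and $(\tau,p_\tau)$ lie on different sides, and Lemma~\ref{lem:global} puts $x'$ on the side of $(\tau,p_\tau)$.
\end{proof}

This completes the proofs of Proposition~\ref{prop:main} and Theorem~\ref{thm:main}.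

\begin{remark}\label{rem:types}
In (A) it is not enough that the root type be good. The argument of Section~\ref{sec:bad} can start at any free node $\tau$ of bad type, by separating the images of the endpoints of its arc; and Lemma~\ref{lem:any} uses only the types of free nodes. So $X$ is rational if and only if every free node has good type.
\end{remark}

\section{The class $\mathbf{\Gamma}$ and the lower bound}\label{sec:lower}

We use the following standard facts. The analytic sets are closed under countable unions and intersections, Borel preimages and projections. Every analytic subset of a Polish space $Y$ is the projection of a closed subset of $Y\times\omega^\omega$, and there is a \emph{universal} analytic set $\mathcal{U}\subset\omega^\omega\times Y$, whose sections $\mathcal{U}_z$ run through all analytic subsets of $Y$. Every coanalytic set is $\{y:T_y\text{ has no infinite branch}\}$ for a Borel map $y\mapsto T_y$ into $\mathrm{Tr}$. The class $\mathbf{\Sigma}^1_2$ contains the analytic and the coanalytic sets and is closed under finite intersections and projections. In the definition of $\mathbf{\Gamma}$ the pair $(\omega,0)$ may be replaced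 by any countably infinite set with a distinguished element. The set $\{(y,C,n):n\in\Phi_y(C)\}$ is called the \emph{graph} of the family $(\Phi_y)$.

\begin{lemma}\label{lem:gamma}
\begin{itemize}
\item[(i)] $\mathbf{\Gamma}$ is closed under Borel preimages, countable unions and countable intersections.
\item[(ii)] $\mathbf{\Gamma}$ contains the analytic and the coanalytic sets.
\item[(iii)] $\mathbf{\Gamma}\subset\mathbf{\Delta}^1_2$.
\item[(iv)] $\mathbf{\Gamma}$ is not closed under complements.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For a Borel map $g$ use the operators $\Phi_{g(z)}$. Let $A_i\subset Y$ be given by $\Phi^i_y$, $i\in\omega$. On the set $(\omega\times\omega)\cup\{\top\}$, with sections $C_i=\{n:(i,n)\in C\}$, let $\Psi_y(C)$ consist of all $(i,n)$ with $n\in\Phi^i_y(C_i)$, and of $\top$ if $0\in C_i$ for some $i$ (for unions) or for all $i$ (for intersections). This family is monotone with analytic graph. The sections of $\mathrm{lfp}(\Psi_y)$ are closed under the $\Phi^i_y$, so they contain the sets $\mathrm{lfp}(\Phi_y^i)$; and the set with sections $\mathrm{lfp}(\Phi^i_y)$, together with $\top$, is closed under $\Psi_y$. So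 the sections are exactly the $\mathrm{lfp}(\Phi^i_y)$, and $\top\in\mathrm{lfp}(\Psi_y)$ if and only if $y$ is in the union, respectively the intersection.

(ii) For analytic $A$ let $\Phi_y$ be constant, with value $\{0\}$ if $y\in A$ and $\emptyset$ otherwise. For a coanalytic set given by $y\mapsto T_y$, work on $\omega^{<\omega}$ with distinguished element $\emptyset$ and let $\Phi_y(C)=\{s:\forall m\ (sm\in C\text{ or }sm\notin T_y)\}$. If $x$ is a branch of $T_y$, the complement of $\{x|n:n\in\omega\}$ is closed under $\Phi_y$ and omits $\emptyset$. Conversely, each $s\notin\mathrm{lfp}(\Phi_y)$ has a child in $T_y\setminus\mathrm{lfp}(\Phi_y)$, so $\emptyset\notin\mathrm{lfp}(\Phi_y)$ yields a branch.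

(iii) We have $0\notin\mathrm{lfp}(\Phi_y)$ if and only if there is $C\not\ni0$ with $\Phi_y(C)\subset C$. The condition on $(y,C)$ is coanalytic, so the complement of a $\mathbf{\Gamma}$ set is $\mathbf{\Sigma}^1_2$. Also, $0\in\mathrm{lfp}(\Phi_y)$ if and only if there are a set $H\subset\omega$ with $0\in H$ and a well-ordering $\prec$ of $H$ such that $n\in\Phi_y(\{m\in H:m\prec n\})$ for all $n\in H$. (If $0\in\mathrm{lfp}(\Phi_y)$, order $H=\mathrm{lfp}(\Phi_y)$ by stage and then by size; conversely, $H\subset\mathrm{lfp}(\Phi_y)$ by induction along $\prec$.) Being a well-ordering is coanalytic and the last condition is analytic, so this is $\mathbf{\Sigma}^1_2$.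

(iv) Let $\mathcal{U}\subset\omega^\omega\times(\omega^\omega\times2^\omega\times\omega)$ be universal analytic and put $\Phi_{(z,y)}(C)=\{n:\exists C'\subset C\ (z,y,C',n)\in\mathcal{U}\}$. This family is monotone with analytic graph, so $G=\{(z,y):0\in\mathrm{lfp}(\Phi_{(z,y)})\}\in\mathbf{\Gamma}$. If $\mathcal{U}_z$ is the graph of a monotone family $(\Psi_y)$, then $\Phi_{(z,y)}=\Psi_y$; so every $\mathbf{\Gamma}$ subset of $\omega^\omega$ is a section $G_z$. The set $D=\{z:(z,z)\in G\}$ is in $\mathbf{\Gamma}$ by (i). If its complement were $G_z$, then $z\in D$ if and only if $z\notin D$.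
\end{proof}

\begin{proposition}\label{prop:hard}
Every $\mathbf{\Gamma}$ set in a Polish space is a Borel preimage of $\mathbf{R}$.
\end{proposition}

\begin{proof}
Let $A=\{y\in Y:0\in\mathrm{lfp}(\Phi_y)\}$, let $d$ be a compatible metric on $Y$, and let $F\subset Y\times2^\omega\times\omega\times\omega^\omega$ be a closed set that projects onto the graph of $(\Phi_y)$. We first express $n\in\Phi_y(C)$ as the existence of an infinite branch. Fix a bijection between $\omega$ and $2\times\omega$. For $x\in\omega^\omega$ with $x(k)\leftrightarrow(c_k,v_k)$ let $C_x=\{k:c_k=1\}$ and $v_x=(v_k)_k$; the map $x\mapsto(C_x,v_x)$ is a homeomorphism onto $2^\omega\times\omega^\omega$. For $t\in\omega^{<\omega}$ let $c(t)=\{k<|t|:c_k=1\}$ in the same way. Call $t$ \emph{$(y,n)$-admissible} if there are $y'\in Y$ and $x\supset t$ with $d(y,y')<2^{-|t|}$ and $(y',C_x,n,v_x)\in F$. This property passes to initial segments of $t$ and is open in $y$. We claim that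
\begin{equation}\label{eq:branch}
n\in\Phi_y(C)\iff\exists x\ \forall k\ \bigl(x|k\text{ is $(y,n)$-admissible and }c(x|k)\subset C\bigr).
\end{equation}
If $n\in\Phi_y(C)$, take $v$ with $(y,C,n,v)\in F$ and let $x$ code $(C,v)$. Conversely, the witnesses $(y_k,x_k)$ for the admissibility of $x|k$ converge to $(y,x)$, so $(y,C_x,n,v_x)\in F$; since $C_x=\bigcup_kc(x|k)\subset C$, monotonicity gives $n\in\Phi_y(C)$.

As in the proof of Theorem~\ref{thm:main}, the branch $x$ will be represented by a function $f$. The new feature is that below a given $s\in[f]$ one has to name an admissible $t\le s$ and answer for the elements of $c(t)$. This is a choice among finitely many $t$, and it is made by choosing a kind. Finally, (A) requires all types to be good as soon as $0$ is (Remark~\ref{rem:types}), which we arrange by offering the kind of $0$ to every type. So let the types be the $n\in\omega$ and the pairs $(n,s)\in\omega\times\omega^{<\omega}$, with root type $0$; let the kinds be symbols $\kappa_n$ and $\kappa_{n,s,t}$ with $|t|=|s|$, $t\le s$; and put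
\begin{gather*}
K(n)=\{\kappa_n,\kappa_0\},\qquad K_y(n,s)=\{\kappa_0\}\cup\{\kappa_{n,s,t}:t\text{ is $(y,n)$-admissible}\},\\
\mathrm{Ex}(\kappa_n,s)=\{(n,s)\},\qquad\mathrm{Ex}(\kappa_{n,s,t},\emptyset)=c(t),\qquad\mathrm{Ex}(\kappa_{n,s,t},s')=\emptyset\ \text{ for }s'\ne\emptyset.
\end{gather*}
The sets $K_y(n,s)$ are finite and nonempty, and the hypothesis of (C) holds. Fix $y$ and let $\mathcal{I}=\mathrm{lfp}(\Phi_y)$.

\emph{If $0\in\mathcal{I}$, all types are good.} We show by induction on the stage that each $n\in\mathcal{I}$ is good. Let $C$ be the set of elements of $\mathcal{I}$ of smaller stage, so $C\subset\mathcal{G}$ and $n\in\Phi_y(C)$, and take $x$ as in \eqref{eq:branch}. Put $f(s)=x(|s|)$. If $s\in[f]$, then $t=x|\,|s|\le s$ is admissible and $c(t)\subset\mathcal{G}$, so $(n,s)$ is good via the kind $\kappa_{n,s,t}$ and any function. Hence $n$ is good via $\kappa_n$ and $f$. In particular $0$ is good, and since $K(0)=\{\kappa_0\}$ there is $f$ with $\mathrm{Ex}(\kappa_0,s)\subset\mathcal{G}$ for all $s\in[f]$. As $\kappa_0$ is a kind of every type, every type is in $\Theta(\mathcal{G})=\mathcal{G}$.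

\emph{If $0\notin\mathcal{I}$, the type $0$ is bad.} Let $S_n$ be the set of $(y,n)$-admissible $t$ with $c(t)\subset\mathcal{I}$; it is closed under initial segments. Let
\[
\mathcal{H}=\mathcal{I}\cup\{(n,s):\exists t\in S_n\ \ |t|=|s|,\ t\le s\}.
\]
We show $\Theta(\mathcal{H})\subset\mathcal{H}$; then $\mathcal{G}\subset\mathcal{H}\not\ni0$. Let $a\in\Theta(\mathcal{H})$ via $\kappa$ and $f$. Suppose $\kappa=\kappa_n$. Define $z$ by $z(i)=f(z|i)$. Then $z|k\in[f]$, so $(n,z|k)\in\mathcal{H}$ for all $k$. By (K) there is $x$ with $x|k\in S_n$ for all $k$, and \eqref{eq:branch} gives $n\in\Phi_y(\mathcal{I})=\mathcal{I}$. Thus $n\ne0$, and then $\kappa_n$ is a kind of the type $n$ only, so $a=n\in\mathcal{H}$. Suppose $\kappa=\kappa_{n,s,t}$. Then $a=(n,s)$, $t\le s$ is admissible, and $c(t)=\mathrm{Ex}(\kappa,\emptyset)\subset\mathcal{H}\cap\omega=\mathcal{I}$ because $\emptyset\in[f]$. So $t\in S_n$ and $a\in\mathcal{H}$.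

By Proposition~\ref{prop:main}, $y\mapsto X_y$ is Borel and $y\in A$ if and only if $X_y\in\mathbf{R}$.
\end{proof}

To pass to continua (connected compacta) we attach to $X$ countably many segments that join up and accumulate on $X$.

\begin{lemma}\label{lem:cont}
There is a Borel map $X\mapsto X^+$ from $\mathcal{K}(I^\infty)$ to $\mathcal{K}(I^\infty\times[0,1])$ such that $X^+$ is a continuum, and $X^+$ is rational if and only if $X$ is.
\end{lemma}

\begin{proof}
Regard $I^\infty$ as a compact convex subset of $\ell_2$, with the metric of the norm. By the Kuratowski--Ryll-Nardzewski selection theorem there are Borel maps $s_i\colon\mathcal{K}(I^\infty)\to I^\infty$ such that $\{s_i(X):i\in\omega\}$ is a dense subset of $X$. Let $m_0=0$, and for $n\ge1$ let $m_n\ge m_{n-1}$ be minimal such that every $s_j(X)$ is at distance at most $2^{-n}$ from some $s_i(X)$ with $i\le m_n$; such $m_n$ exist by compactness and are Borel functions of $X$. Put $F_n=\{s_i(X):i\le m_n\}$. For $n\geq1$ every point of $X$ is within $2^{-n}$ of $F_n$. A \emph{segment of level $n\ge0$} joins $(x,2^{-n-1})$, $x\in F_{n+1}$, to $(g,2^{-n})$, where $g$ is the point of $F_n$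 nearest to $x$ with least index. Let $B_X$ be the union of all these segments and $X^+=B_X\cup(X\times\{0\})$.

Each point of $F_{n+1}\times\{2^{-n-1}\}$ is joined in $B_X$ to $F_n\times\{2^{-n}\}$, hence to $(s_0(X),1)$; so $B_X$ is connected. There are finitely many segments of each level, and those of level $n\ge1$ lie within $2^{-n}$ of $X$ in the first coordinate and at height at most $2^{-n}$; so $\overline{B_X}\subset X^+$. Each point of $X\times\{0\}$ is a limit of points of $F_n\times\{2^{-n}\}\subset B_X$. Hence $X^+=\overline{B_X}$ is a continuum. It is the closure of the points at rational position $r$ on the segment of level $n$ starting from $s_i(X)$; index these by $(n,i,r)$, using $(s_0(X),1)$ when $i>m_{n+1}$. Each is a Borel function of $X$, so the map is Borel by Lemma~\ref{lem:hyper}.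

If $X^+$ is rational, so is its closed subspace $X\times\{0\}$. If $X$ is rational, then $X^+$ is the union of countably many rational compacta $Y_n$ (the segments and $X\times\{0\}$) with countable exceptional sets $E_n$. For $E=\bigcup_nE_n$, the space $X^+\setminus E$ is the union of its closed subspaces $Y_n\setminus E\subset Y_n\setminus E_n$, so it is zero-dimensional by the countable sum theorem.
\end{proof}

\section{The upper bound}\label{sec:upper}

We now describe countable separators by a recursion. Let $L$ be a countable compact separator and $p$ a point of its last Cantor--Bendixson derivative. Then $L\setminus\{p\}$ splits into simpler compact pieces converging to $p$. Enclose them in small disjoint closed sets $N_j$. Outside $p$ and the $N_j$ the two sides do not touch; inside $N_j$ there remains a simpler separation problem, with boundary conditions that say which part of the boundary of $N_j$ belongs to which side. So the objects of the recursion are triples: a region and two boundary conditions, all taken from a countable family.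

Let $\mathcal{D}$ be the family of compact subsets of $I^\infty$ obtained from $\emptyset$, $I^\infty$ and the closures of the members of a countable base by closing under finite unions and intersections. It is countable, and
\begin{equation}\label{eq:D}
\text{if $K\subset O$, $K$ compact, $O$ open, then $K\subset\operatorname{int}D\subset D\subset O$ for some $D\in\mathcal{D}$}
\end{equation}
(cover $K$ by finitely many basic sets with closures in $O$). For $X\in\mathcal{K}(I^\infty)$, a triple $(N,A,B)\in\mathcal{D}^3$ is \emph{$X$-split} if there are a countable compact set $L\subset N\cap X$ and disjoint sets $U,V$, open in $N\cap X$, with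
\[
(N\cap X)\setminus L=U\cup V,\qquad A\cap N\cap X\subset U,\qquad B\cap N\cap X\subset V .
\]
By Lemma~\ref{lem:sep}, $X\in\mathbf{R}$ if and only if all triples $(I^\infty,A,B)$ with $A\cap B=\emptyset$ are $X$-split: one direction is part (b), and the other is part (a), since by \eqref{eq:D} two distinct points lie in disjoint members of $\mathcal{D}$.

For $C\subset\mathcal{D}^3$ let $(N,A,B)\in\Phi_X(C)$ if there are compact, possibly empty, sets $K_1,K_2$, a set $Q\subset I^\infty$ with at most one point, a set $J\subset\omega$ and triples $t_j=(N_j,A_j,B_j)\in C$ with $N_j\subset N$, $j\in J$, such that: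
\begin{itemize}
\item[(1)] $K_1\cup K_2=N\cap X$ and $K_2\cap A=\emptyset=K_1\cap B$;
\item[(2)] the $N_j$ are pairwise disjoint and disjoint from $A\cup B\cup Q$; $Q\cap(A\cup B)=\emptyset$; for each $\varepsilon>0$ all but finitely many $N_j$ lie in the $\varepsilon$-neighborhood of $Q$;
\item[(3)] $K_1\cap K_2\subset Q\cup\bigcup_{j\in J}\operatorname{int}_NN_j$;
\item[(4)] $K_1\cap\operatorname{bd}_NN_j\subset A_j$ and $K_2\cap\operatorname{bd}_NN_j\subset B_j$ for all $j\in J$.
\end{itemize}
Here $\operatorname{int}_N$ and $\operatorname{bd}_N$ are interior and boundary relative to $N$, so $N_j=\operatorname{int}_NN_j\sqcup\operatorname{bd}_NN_j$. The operator $\Phi_X$ is monotone.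

\begin{lemma}\label{lem:analytic}
The relation $t\in\Phi_X(C)$ is analytic in $(X,C,t)$.
\end{lemma}

\begin{proof}
Let $\mathcal{K}_0$ be $\mathcal{K}(I^\infty)$ with $\emptyset$ added as an isolated point. The witnesses range over the Polish space $\mathcal{K}_0^3\times2^\omega\times(\mathcal{D}^3)^\omega$, with $\mathcal{D}^3$ discrete, and it suffices to see that the conditions are Borel. Union is continuous on $\mathcal{K}_0^2$, so inclusion ($K\cup K'=K'$) is closed. Countable intersection $\mathcal{K}_0^\omega\to\mathcal{K}_0$ is Borel by Lemma~\ref{lem:hyper}, since for closed $F$ the condition $F\cap\bigcap_iK^i\ne\emptyset$ holds if and only if $F\cap\bigcap_{i<n}K^i\neq\emptyset$ for all $n$, and each of these conditions is closed by compactness. This covers (1), the disjointness conditions in (2), and (4), because the compact set $\operatorname{bd}_NN_j$ is determined by the discrete variables $N,N_j$. For fixed $N_j$ and $\varepsilon$, the set of $Q$ with at most one point whose $\varepsilon$-neighborhood contains $N_j$ is relatively open, which covers the rest of (2). Given (1), condition (3) says $K_1\cap K_2\cap\bigcap_{j\in J}(N\setminus\operatorname{int}_NN_j)\subset Q$,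 with compact sets $N\setminus\operatorname{int}_NN_j$. The conditions $|Q|\le1$, $t_j\in C$ and $N_j\subset N$ for $j\in J$ are closed.
\end{proof}

Recall the Cantor--Bendixson derivatives: $L^{(0)}=L$, $L^{(\beta+1)}$ is the set of nonisolated points of $L^{(\beta)}$, and intersections are taken at limit ordinals. If $L$ is nonempty, countable and compact, then every nonempty closed subset has an isolated point (Baire), so the derivatives decrease strictly to $\emptyset$; by compactness there is a last nonempty one, $L^{(\alpha)}$, and it is finite. We call $(\alpha,|L^{(\alpha)}|)$ the \emph{characteristic} of $L$. If $O$ is open in $L$, then $O^{(\beta)}=L^{(\beta)}\cap O$ for all $\beta$. A countable metric space is zero-dimensional, since balls around a point are clopen for all but countably many radii.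

\begin{lemma}\label{lem:lfp}
$\mathrm{lfp}(\Phi_X)$ is the set of $X$-split triples.
\end{lemma}

\begin{proof}
Throughout, $t=(N,A,B)$ and $H=N\cap X$.

\emph{The set of $X$-split triples is closed under $\Phi_X$.} Let (1)--(4) hold, with $t_j$ split by $L_j,U_j,V_j$. The set $G=Q\cup\bigcup_jN_j$ is closed by (2): a convergent sequence in it either stays in finitely many of the pieces or converges to the point of $Q$. For the same reason $G_j=Q\cup\bigcup_{i\ne j}N_i$ is closed. Put
\[
L'=(Q\cap H)\cup\bigcup_jL_j,\qquad U'=(K_1\setminus G)\cup\bigcup_jU_j,\qquad V'=(K_2\setminus G)\cup\bigcup_jV_j .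
\]
The set $H$ is the disjoint union of $H\setminus G$, $Q\cap H$ and the sets $N_j\cap X=L_j\sqcup U_j\sqcup V_j$, and by (1) and (3), $H\setminus G=(K_1\setminus G)\sqcup(K_2\setminus G)$. So $H=L'\sqcup U'\sqcup V'$, and $K_1\setminus G=H\setminus(K_2\cup G)$ is open in $H$. The sets $U_j\cap\operatorname{int}_NN_j$ are open in $H$ too. Let $u\in U_j\cap\operatorname{bd}_NN_j$. If $u\in K_2$, then (4) gives $u\in B_j\cap N_j\cap X\subset V_j$, which is false; and $u\notin G_j$ by (2). So some neighborhood $O$ of $u$ in $H$ misses $K_2\cup G_j$ and satisfies $O\cap N_j\subset U_j$. Then $O\setminus N_j\subset H\setminus(K_2\cup G)$, so $O\subset U'$. Thus $U'$ is open in $H$, and so is $V'$, the conditions being symmetric. Hence $L'$ is compact, and it is countable. Finally $A\cap H$ misses $K_2$ by (1) and $G$ by (2), so $A\cap H\subset U'$, and symmetrically $B\cap H\subset V'$.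

\emph{Every $X$-split triple is in $\mathrm{lfp}(\Phi_X)$.} Let $t$ be split by $L,U,V$, and put $K_1=U\cup L=H\setminus V$ and $K_2=V\cup L=H\setminus U$. These sets are compact, $K_1\cap K_2=L$, and (1) holds because $A\cap H\subset U$ and $B\cap H\subset V$. In particular $L\cap(A\cup B)=\emptyset$. If $L=\emptyset$, take $Q=J=\emptyset$; then $t\in\Phi_X(\emptyset)\subset\mathrm{lfp}(\Phi_X)$. Otherwise we induct on the characteristic $(\alpha,n)$ of $L$, ordered lexicographically.

Let $p\in L^{(\alpha)}$ and $Q=\{p\}$. Take a decreasing base $L=O_0\supset O_1\supset\cdots$ at $p$ of sets clopen in $L$, let $L_j=O_j\setminus O_{j+1}$ and $J=\{j:L_j\ne\emptyset\}$. The $L_j$, $j\in J$, are compact, open in $L$, pairwise disjoint with union $L\setminus\{p\}$, and converge to $p$ if $J$ is infinite. Since $L_j^{(\alpha)}=L^{(\alpha)}\cap L_j\subset L^{(\alpha)}\setminus\{p\}$ and $L_j^{(\alpha+1)}=\emptyset$, each $L_j$ has smaller characteristic. Let $r_j>0$ be the distance from $L_j$ to the closed set $A\cup B\cup(L\setminus L_j)$, which contains $p$ and is disjoint from $L_j$. By \eqref{eq:D} choose $N_j'\in\mathcal{D}$ with $L_j\subset\operatorname{int}N'_j$,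 inside the open $\min(r_j/3,2^{-j})$-neighborhood of $L_j$, and put $N_j=N\cap N_j'\in\mathcal{D}$. Then $N_j$ misses $A\cup B\cup(L\setminus L_j)$, so $N_j\cap L=L_j\subset\operatorname{int}_NN_j$. A common point of $N_i$ and $N_j$, $i\ne j$, would give $d(L_i,L_j)<(r_i+r_j)/3\le\frac23d(L_i,L_j)$. The $N_j$ converge to $p$ if $J$ is infinite. So (2) and (3) hold.

Since $L\cap\operatorname{bd}_NN_j=\emptyset$, the compact set $K_1\cap\operatorname{bd}_NN_j$ is disjoint from $K_2$, and $K_2\cap\operatorname{bd}_NN_j$ is disjoint from $K_1$. By \eqref{eq:D} choose $A_j\in\mathcal{D}$ containing the first set and disjoint from $K_2$, and $B_j\in\mathcal{D}$ containing the second and disjoint from $K_1$. Then (4) holds. The triple $t_j=(N_j,A_j,B_j)$ is split by $L_j$, $U\cap N_j$, $V\cap N_j$, because $N_j\cap L=L_j$, $A_j\cap H\subset H\setminus K_2=U$ and $B_j\cap H\subset V$. By induction all $t_j$ are in $\mathrm{lfp}(\Phi_X)$, so $t\in\Phi_X(\mathrm{lfp}(\Phi_X))=\mathrm{lfp}(\Phi_X)$.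
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
For each triple $t$, the set $\{X:t\in\mathrm{lfp}(\Phi_X)\}$ is in $\mathbf{\Gamma}$ by Lemma~\ref{lem:analytic}, with $t$ as the distinguished element of $\mathcal{D}^3$. By Lemma~\ref{lem:lfp}, $\mathbf{R}$ is the intersection of these sets over the triples $(I^\infty,A,B)$ with $A\cap B=\emptyset$, so $\mathbf{R}\in\mathbf{\Gamma}$ by Lemma~\ref{lem:gamma}(i). The family $\mathbf{R}_c$ of rational continua is the intersection of $\mathbf{R}$ with the closed set of continua, so $\mathbf{R}_c\in\mathbf{\Gamma}$ by (i) and (ii). Every $\mathbf{\Gamma}$ set is a Borel preimage of $\mathbf{R}$ by Proposition~\ref{prop:hard}, and hence of $\mathbf{R}_c$ by Lemma~\ref{lem:cont} and a homeomorphism $I^\infty\times[0,1]\cong I^\infty$.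

Let $\mathbf{S}$ be $\mathbf{R}$ or $\mathbf{R}_c$. By (iii), $\mathbf{S}$ is $\mathbf{\Delta}^1_2$. By (i) and (ii), in each Polish space the sets that belong to $\mathbf{\Gamma}$ together with their complements form a $\sigma$-algebra containing the analytic sets. If $\mathbf{S}$ were in the $\sigma$-algebra generated by the analytic sets, its complement would be in $\mathbf{\Gamma}$. Every $A\in\mathbf{\Gamma}$ is $\varphi^{-1}(\mathbf{S})$ for a Borel map $\varphi$, so the complement of $A$ would be in $\mathbf{\Gamma}$ by (i), contradicting (iv). The analytic and the coanalytic sets belong to that $\sigma$-algebra, so $\mathbf{S}$ is neither analytic nor coanalytic.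
\end{proof}

\begin{thebibliography}{1}

\bibitem{param}
\emph{On typical parametrizations of finite-dimensional compacta on the Cantor set},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 89267}

\end{thebibliography}
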